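# Bounded windows in several dimensions: a bound that exists but cannot be computed

## 1. The guess: a computable bound on window lengths

Two players move a token along the edges of a finite graph, forever. Each edge carries a vector of $k$ integers. Player $\mathcal P_1$ (she) wants every dip below zero, in every dimension, to be repaired within a bounded number of steps. The bound is not fixed in advance and may depend on the play. Can we decide whether she has a strategy that achieves this?

The answer that one would first guess is yes. The graph is finite and the weights are fixed integers. So if she can keep the repair times bounded, some bound that can be computed from the size of the graph should do. For a given bound the question is decidable, so such a formula would finish the matter. We make the guess precise, test it on small games, and then see it fail.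

**Definition (game).** A game is $G=(S_1,S_2,E,k,w)$. Here $S=S_1\uplus S_2$ is a finite set of states, those in $S_1$ owned by $\mathcal P_1$ and those in $S_2$ by $\mathcal P_2$. The set $E\subseteq S\times S$ consists of edges, and every state has at least one successor. The weight function is $w:E\to\mathbb Z^k$, encoded in binary, with components $w_t$. A *play* is an infinite path $\pi=s_0s_1s_2\dots$, and $\pi(j,\infty)=s_js_{j+1}\dots$. The owner of the current state picks the next edge. Strategies may depend on the whole history and use unbounded memory. An *objective* is a set of plays, and $\mathcal P_1$ *wins* it from $s_0$ if some strategy of hers ensures that the play lies in it against every strategy of $\mathcal P_2$.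

For positions $j\le q$ of a play write $\mathrm{sum}_t(j,q)=\sum_{p=j}^{q-1}w_t(s_p,s_{p+1})$. The $t$-*window opened at* $j$ *closes within* $l$ *steps* if $\mathrm{sum}_t(j,j+l')\ge0$ for some $l'\in\{1,\dots,l\}$.

**Definition (window objectives).** For an integer $l\ge1$:

- $GW(l)$ is the set of plays in which, for every dimension $t$, the $t$-window opened at position $0$ closes within $l$ steps;
- $DFW(l)=\{\pi\mid\forall j\ge0,\ \pi(j,\infty)\in GW(l)\}$ (direct fixed window);
- $FW(l)=\{\pi\mid\exists i\ge0,\ \pi(i,\infty)\in DFW(l)\}$ (fixed window);
- $DBW=\bigcup_{l\ge1}DFW(l)$ (direct bounded window);
- $BW=\bigcup_{l\ge1}FW(l)$ (bounded window).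

Note that $GW(l)\subseteq GW(l')$ for $l\le l'$, and that $DFW(l)\subseteq FW(l)\subseteq BW$ and $DFW(l)\subseteq DBW\subseteq BW$. The **bounded window problem** asks, given $G$ and $s_0$, whether $\mathcal P_1$ wins $BW$ from $s_0$. It is posed for multi-dimensional weights as an open question in "Looking at Mean-Payoff and Total-Payoff through Windows" (https://math.umons.ac.be/perso/Randour.Mickael/slides/HIGHLIGHTS2013.pdf). We take from there the following facts. For $k=1$ the problem is in $\mathsf{NP}\cap\mathsf{coNP}$. In $k$ dimensions it is non-primitive-recursive-hard. Deciding whether $\mathcal P_1$ wins $FW(l)$ for a given $l$ is $\mathsf{EXPTIME}$-complete in $k$ dimensions.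

**Example 1.** Take $k=1$, two states $a,b$, and edges $a\to b$ of weight $-1$, $b\to b$ of weight $0$, $b\to a$ of weight $+1$. If $\mathcal P_1$ owns $b$, she always returns to $a$ at once. The window opened at $a$ has sums $-1,0$ and closes in two steps, and the window opened at $b$ closes in one. So she wins $DFW(2)$. If $\mathcal P_2$ owns both states, let him take the self-loop $n$ times at the $n$-th visit of $b$. The window opened at the $n$-th visit of $a$ then has sum $-1$ for $n+1$ steps. Such windows occur arbitrarily late, so the play is outside every $FW(l)$, hence outside $BW$. The running total never drops more than one below an earlier value: $\mathcal P_2$ wins by delay, not by depth. Moreover he needs infinite memory. A finite-memory strategy of his produces an ultimately periodic play. Either this play stays at $b$ from some point on, and then lies in $FW(1)$, or it returns to $a$ after bounded waits, and then lies in some $FW(l)$.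

The guess now reads: *there is a computable function $L$ such that $\mathcal P_1$ wins $BW$ if and only if she wins $FW(L(G))$*.

## 2. Deficits: one number per dimension that tells which windows are open

This section sets up the only bookkeeping tool of the talk.

**Definition (deficit).** Fix a play, a start position $i$ and a dimension $t$. Put $D^{(i)}_t(i)=0$ and, for $q\ge i$,
$$D^{(i)}_t(q+1)=\max\bigl(0,\;D^{(i)}_t(q)-w_t(s_q,s_{q+1})\bigr).$$

In the play of Example 1 where $\mathcal P_2$ owns both states, the deficit from the start is $1$ on each stay at $b$ and $0$ at each visit of $a$.

By induction on $q$,
$$D^{(i)}_t(q)=\max_{i\le j\le q}\bigl(-\mathrm{sum}_t(j,q)\bigr).\tag{1}$$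
For $q=i$ both sides are $0$. For the step, subtracting $w_t(s_q,s_{q+1})$ from the maximum at $q$ gives $\max_{i\le j\le q}(-\mathrm{sum}_t(j,q+1))$, and the $0$ in the definition is the empty sum for $j=q+1$. Three consequences follow.

- **(F1)** If $D^{(i)}_t(q)=0$ and $i\le j<q$, then $\mathrm{sum}_t(j,q)\ge0$ by (1). So the $t$-window opened at $j$ closes within $q-j$ steps.
- **(F2)** If $D^{(i)}_t(q)>0$, let $j\in[i,q)$ be the last position before $q$ with $D^{(i)}_t(j)=0$ (it exists, as $D^{(i)}_t(i)=0$). On $(j,q]$ the deficit is positive, so the maximum in the recursion is never taken by $0$, and telescoping gives $\mathrm{sum}_t(j,r)=-D^{(i)}_t(r)<0$ for $j<r\le q$. So the $t$-window opened at $j$ does not close within $q-j$ steps.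
- **(F3)** If all weights are $\ge-1$, then in (F2) we have $q-j\ge D^{(i)}_t(q)$, because the deficit rises by at most $1$ per step.

So $\mathcal P_1$ wants every deficit to return to $0$ regularly. To hurt her, $\mathcal P_2$ must keep one deficit positive for a long time, either by delay, as in Example 1, or by making it large.

## 3. One-player games, where decidability holds

**Proposition 1.** If $S_1=\emptyset$ or $S_2=\emptyset$, the bounded window problem is decidable for every $k$.

*Proof.* Let $BW_t$ be the objective $BW$ for dimension $t$ alone. Then $BW=\bigcap_tBW_t$: given bounds and starting positions for each $t$, take the maxima.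

*Case $S_1=\emptyset$.* $\mathcal P_2$ wins if and only if some play from $s_0$ violates some $BW_t$, that is, if and only if $\mathcal P_1$ fails to win one of $k$ one-dimensional games. This is decidable by the quoted result for $k=1$.

*Case $S_2=\emptyset$.* We claim that $\mathcal P_1$ wins if and only if some nonempty closed walk $C$ reachable from $s_0$ has sum $\ge0$ in every dimension.

($\Leftarrow$) She goes to $C$ and repeats it forever. A full turn, started anywhere on $C$, has sum $\ge0$ in each dimension. So from then on every window closes within $|C|$ steps.

($\Rightarrow$) Let $\pi(i,\infty)\in DFW(l)$ and $W=\max|w_t(e)|$. If $D^{(i)}_t(q)>0$, take the $j$ of (F2). The window opened at $j$ does not close within $q-j$ steps, so $q-j<l$, and $D^{(i)}_t(q)\le(q-j)W\le lW$. So there are finitely many possible pairs (state, deficit vector), and one pair repeats at positions $q<q'$. The recursion gives $D^{(i)}_t(q')\ge D^{(i)}_t(q)-\mathrm{sum}_t(q,q')$. As the two deficits are equal, the closed walk from $q$ to $q'$ has $\mathrm{sum}_t\ge0$ for all $t$.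

To decide whether such a walk exists, go through the nonempty strongly connected edge sets $F$ reachable from $s_0$. For each, test feasibility of the linear program with variables $x_e\ge1$ ($e\in F$), flow conservation at each state, and $\sum_{e\in F}x_e\,w(e)\ge0$ in each dimension. A rational solution scales to an integer one, which is realized by an Eulerian closed walk. Conversely, the edge multiplicities of a closed walk solve the program for its edge set. $\blacksquare$

**Example 2.** $\mathcal P_1$ owns two states $a,b$, and $k=2$. The transit edges are $a\to b$ of weight $(-1,0)$ and $b\to a$ of weight $(0,-1)$. Put self-loops of weight $(2,-1)$ at $a$ and $(-1,2)$ at $b$. The closed walk "loop at $a$, transit, loop at $b$, transit" has sum $(2-1-1,\,-1+2-1)=(0,0)$, so she wins. Now change the self-loops to $(1,-1)$ and $(-1,1)$. The two coordinates of an edge add up to $0$ on self-loops and to $-1$ on transits. A closed walk with sum $\ge0$ in both dimensions thus uses no transit, so it repeats one self-loop and has sum $(m,-m)$ or $(-m,m)$ with $m\ge1$, a contradiction. So she loses.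

Can the two arguments be merged into one for two players? Each breaks at a definite point. The case $S_1=\emptyset$ treats the dimensions one at a time. Once $\mathcal P_1$ has choices this is wrong: in the second game of Example 2 she wins $BW_1$ (stay at $a$) and $BW_2$ (go to $b$ and stay there), but not $BW$. The case $S_2=\emptyset$ finds a repeated pair (state, deficit vector) and repeats the walk between. That works because one player makes every choice on the walk; once $\mathcal P_2$ owns a state on it, he need not retrace it.

## 4. A search over $l$ that need not stop

One thing does survive with two players: a winning strategy for $BW$ can always be replaced by one with a uniform bound.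

**Theorem 2.** $\mathcal P_1$ wins $BW$ from $s_0$ iff for some $l$ she wins $FW(l)$ from $s_0$. $\mathcal P_1$ wins $DBW$ from $s_0$ iff for some $l$ she wins $DFW(l)$ from $s_0$. So both problems are recursively enumerable. With Theorem 3 below they are r.e.-complete, for every fixed $k\ge3$ and for $k$ part of the input.

Thus we can try $l=1,2,3,\dots$ and solve each game $FW(l)$; if she wins $BW$ we shall find out. All that is missing is a computable point at which to give up, and the guess of Section 1 says that there is one. The guess is false.

**Theorem 3.** There is a computable map from two-counter machines $M$ to games $G_M$ with $k=3$, weights in $\{-1,0,1\}$ and initial state $\iota$, such that: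

- if $M$ halts (started with zero counters), then for some $l$, $\mathcal P_1$ wins $DFW(l)$ from $\iota$ (hence also $DBW$, $FW(l)$, $BW$);
- if $M$ does not halt, then $\mathcal P_2$ has a strategy from $\iota$ ensuring that the play is not in $BW$ (hence not in $DBW$, nor in any $FW(l)$ or $DFW(l)$).

A two-counter machine has finitely many instructions acting on counters $c_1,c_2\in\mathbb N$: increment a counter; decrement a counter, or jump if it is zero; halt. Its halting problem is undecidable (Minsky 1967). Hence **the bounded window problem is undecidable** when $k$ is part of the input, and for every fixed $k\ge3$: pad with all-zero dimensions, whose windows close in one step. Dimension $k=1$ is decidable by the quoted result; the fixed dimension $k=2$ is not covered and not settled here.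

**Corollary 4.** For every computable $f$ there is a game with $k=3$ and weights in $\{-1,0,1\}$ in which $\mathcal P_1$ wins $BW$ but (a) does not win $FW(f(|G|))$. Likewise there is such a game in which (b) $\mathcal P_1$ wins $BW$ with finite memory, but not with memory of size $\le f(|G|)$.

Undecidability needs only Theorem 3, which we prove in Sections 5 to 8. Theorem 2 is proved in Section 9 and Corollary 4 in Section 10.

## 5. Registers stored as deficits, and a lie that pays

The plan is to store a number as the deficit of a dimension and to let $\mathcal P_2$ drive a computation. An edge of weight $-1$ in dimension $X$ adds one to the stored number, and an edge of weight $+1$ subtracts one *if it is positive*. Two kinds of lie must be discouraged.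

- *Decrementing an empty register.* We let $\mathcal P_1$ challenge a decrement of $X$ by moving to a state where $\mathcal P_2$ may loop with weight $0$ in dimension $X$. If the deficit of $X$ is positive, he does to her what he did in Example 1. If it is $0$, the loop does no harm in dimension $X$.
- *Claiming that a register is empty when it is not.* We let $\mathcal P_1$ lower the deficit of $X$ one unit at a time until she stops. If the claim is false, she removes what is left. If it is true and she dawdles, $\mathcal P_2$ waits while some *other* deficit stays positive, and then breaks off.

**A first design.** Use two dimensions $P,R$, with the register value $N$ in $P$ and with $R$ empty. To multiply by $p$, $\mathcal P_2$ repeatedly lowers $P$ by one and raises $R$ by $p$; when he claims that $P$ is empty, $\mathcal P_1$ removes the rest, and the roles are swapped. A divisibility test moves $P$ to $R$ while counting modulo $p$. Consider the program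

- $q_0$: multiply by $5$, go to $q_1$;
- $q_1$: if $2\mid N$ go to $q_2$, else go to $q_3$;
- $q_2$: multiply by $5$, go to $q_2$;
- $q_3$: halt.

Started with $N=1$ it halts, with $N=5$. Let $\mathcal P_2$ multiply honestly in $q_0$, but stop the test in $q_1$ after four of the five transfers. The count modulo $2$ is $0$, $\mathcal P_1$ removes the one unit left over, and $\mathcal P_2$ is in $q_2$ with value $4$. From now on he is honest and reaches deficits $4\cdot5^r$ for every $r$. By (F2) and (F3) each gives a window that stays open for at least $4\cdot5^r$ steps and was opened at the last zero of its dimension. Both dimensions return to $0$ again and again, so these windows are opened arbitrarily late, and the play is not in $BW$. The machine halts, and yet $\mathcal P_1$'s policy "remove what is left" loses. The lie cost one unit, and the gain is unlimited.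

**The repair: a fixed budget.** We must make a lie cost at least as much as it can bring in. Use three dimensions, so that one of them can hold *slack*. In a *round*, the total of the three deficits is a budget $K$, with $N$ in one dimension, $K-N$ in the second, and the third empty. Multiplication draws the new units from the slack, so no instruction raises the total. When the slack runs out, $\mathcal P_2$ may declare *overflow*: the round ends, and the next one starts the program afresh with budget $K+1$. A lie costs at least one unit, an overflow brings one, so a round with a lie gains nothing. An honest round can gain only if the program really needs a value larger than $K$. If the program halts, $K$ stays bounded. If the register grows without bound, honest play makes $K$ as large as $\mathcal P_2$ likes.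

## 6. Register programs and the game $G_M$

**Step 1. From two counters to one growing register.** The purpose is a program whose register is unbounded whenever it runs forever. Encode $(c_1,c_2)$ as $N=2^{c_1}3^{c_2}5^{\tau}$, initially $N=1$. Simulate each non-halting instruction of $M$ by first multiplying by $5$; then multiply by $2$ or $3$ (increment), or test divisibility by $2$ or $3$ and, if divisible, divide (decrement or jump). This yields a deterministic program with start label $q_0$ and the following instructions, where $p\in\{2,3,5\}$:

- $\mathsf{MUL}_p$: $N:=pN$, go to $q'$;
- $\mathsf{TEST}_p$: go to $q'$ if $p\mid N$, else go to $q''$;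
- $\mathsf{DIV}_p$: $N:=N/p$, go to $q'$; it occurs only directly after a successful $\mathsf{TEST}_p$, so in the run from $(q_0,1)$ it is executed only when $p\mid N$;
- $\mathsf{HALT}$.

For example, "increment $c_1$, then halt" becomes $\mathsf{MUL}_5,\mathsf{MUL}_2,\mathsf{HALT}$, with register values $1,5,10$. The run from $(q_0,1)$ halts if and only if $M$ halts. If it halts, let $N_{\max}\ge1$ be the largest register value in it. If it does not halt, $N$ is unbounded, because the exponent of $5$ is increased infinitely often and never decreased. Since $N$ increases only by $\mathsf{MUL}$, this gives:

(2) *If the run does not halt, then for every $K\ge1$ there is a first executed $\mathsf{MUL}_p$ with $pN>K$, and all register values up to and including the value $N$ at its start are $\le K$.*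

**Step 2. The gadgets.** The purpose is to build the two checks of Section 5. The dimensions are $1,2,3$, the unit vectors are $e_X$, and $\mathbf 1=(1,1,1)$. We describe a flowchart. Every occurrence of a gadget uses fresh states, and *cont* is the next state of the flowchart ("go to $Z$" means that cont is $Z$).

- $\mathrm{inc}(X)$: a $\mathcal P_2$-state with one outgoing edge, of weight $-e_X$, to cont.
- $\mathrm{dec}(X)$: a $\mathcal P_1$-state with two edges: one to cont, of weight $+e_X$, and one to $C_X$ (the *challenge*), of weight $0$.
- $\mathrm{reset}(X)$: states $\rho\in S_1$ (the entry) and $\rho'\in S_2$, with edges $\rho\to$ cont of weight $0$ (*exit*), $\rho\to\rho'$ of weight $+e_X$ (*stay*), $\rho'\to\rho$ of weight $0$, and $\rho'\to\iota$ of weight $\mathbf 1$ (*interrupt*).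
- $C_X\in S_2$ for $X=1,2,3$ (one state each): a self-loop of weight $\mathbf 1-e_X$, and an edge to $\iota$ of weight $\mathbf 1$.

All remaining states are $\mathcal P_2$-states, and their edges have weight $0$ unless stated otherwise.

**Step 3. The flowchart.** The purpose is to let $\mathcal P_2$ run the program within a budget. A *cyclic triple* $(P,Q,R)$ is one of $(1,2,3),(2,3,1),(3,1,2)$; if $(P,Q,R)$ is cyclic, so is $(R,P,Q)$. The intended meaning is that $P$ holds $N$, $Q$ holds the slack, and $R$ is empty.

- **Start $\iota$:** $\mathrm{inc}(1)$; $\mathrm{reset}(2)$; $\mathrm{reset}(3)$; $\mathrm{inc}(2)$; $\mathrm{reset}(1)$; go to $B_2$. The state $\iota$ is the state of the first $\mathrm{inc}(1)$.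
- **Budget state $B_X$** ($X=1,2,3$): $\mathcal P_2$ chooses *restart* (an edge to $\iota$ of weight $\mathbf 1$) or *begin*: $\mathrm{dec}(X)$; $\mathrm{inc}(P)$; go to $[q_0;P,X,R]$, where $(P,X,R)$ is the cyclic triple with middle $X$.
- **Entry state $[q;P,Q,R]$** for each label $q$ and each cyclic triple. Unless $q$ is a $\mathsf{HALT}$, one edge leads from it to the first loop head below.
  - $\mathsf{MUL}_p$: at the head $L$, $\mathcal P_2$ chooses *step* or *done*. *Step*: $\mathrm{dec}(P)$; $\mathrm{inc}(R)$; then $p-1$ times the following: $\mathcal P_2$ chooses *go on*, i.e. $\mathrm{dec}(Q)$; $\mathrm{inc}(R)$, or *overflow*, i.e. go to $\mathrm{OV}$; after these, go to $L$. *Done*: $\mathrm{reset}(P)$; go to $\mathrm{SH}[q';P,Q,R]$.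
  - $\mathrm{OV}$ (for this $\mathsf{MUL}_p$ and triple): $\mathrm{reset}(Q)$; then a head $L'$ with *step*: $\mathrm{dec}(P)$; $\mathrm{inc}(R)$; go to $L'$; and *done*: $\mathrm{reset}(P)$; $\mathrm{inc}(R)$; go to $B_R$.
  - $\mathsf{TEST}_p$: heads $L_0$ (the first), $\dots$, $L_{p-1}$. At $L_\rho$, *step*: $\mathrm{dec}(P)$; $\mathrm{inc}(R)$; go to $L_{(\rho+1)\bmod p}$. *Done*: $\mathrm{reset}(P)$; go to $\mathrm{SH}[q';P,Q,R]$ if $\rho=0$, else to $\mathrm{SH}[q'';P,Q,R]$.
  - $\mathsf{DIV}_p$: head $L$ with *step*: $\mathrm{dec}(P)$; $\mathrm{inc}(R)$; then $p-1$ times $\{\mathrm{dec}(P);\ \mathrm{inc}(Q)\}$; go to $L$. *Done*: $\mathrm{reset}(P)$; go to $\mathrm{SH}[q';P,Q,R]$.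
  - $\mathsf{HALT}$: a single edge to $\iota$, of weight $\mathbf 1$.
- **Shift $\mathrm{SH}[q;P,Q,R]$:** a head with *step*: $\mathrm{dec}(Q)$; $\mathrm{inc}(P)$; back to the head; and *done*: $\mathrm{reset}(Q)$; go to $[q;R,P,Q]$.

The game is finite and computable from $M$. Every state has a successor, there are no parallel edges, $k=3$, and the weights lie in $\{-1,0,1\}$.

Two features deserve a comment. The shift seems superfluous, since the slack could stay where it is. But after one lie the program may run forever from a configuration that it never reaches honestly (say, repeating a test), and a slack register that is never emptied would then carry a window that never closes. With the shift, every instruction empties $P$ and $Q$. The weight $\mathbf 1$ on the edges into $\iota$ keeps interrupts from helping $\mathcal P_2$. Suppose that interrupts had weight $0$ and that $\mathcal P_1$ always lowers a deficit to $0$ in a reset. From deficits $(a,0,0)$ at $\iota$, the play reaches $\mathrm{reset}(1)$ with $(a+1,1,0)$; after one stay $\mathcal P_2$ interrupts, which gives $(a,1,0)$ at $\iota$. On the next pass, $\mathrm{reset}(2)$ is entered with $(a+1,1,0)$, and an interrupt after one stay gives $(a+1,0,0)$ at $\iota$. Repeating this, dimension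 $1$ would grow without bound and, after the first two passes, never return to $0$.

**Example 3 (by hand).** The construction makes sense for any program of this format. Take $q_0:\mathsf{MUL}_2$, go to $q_1$; $q_1:\mathsf{HALT}$. Here $N_{\max}=2$. Let $\mathcal P_1$ challenge a $\mathrm{dec}(X)$ exactly when $X$ has deficit $0$, and stay in a reset as long as the deficit is positive. We list deficits $(d_1,d_2,d_3)$.

From $\iota$: $(1,0,0)$; the first two resets are exited at once; $\mathrm{inc}(2)$ gives $(1,1,0)$; one stay in $\mathrm{reset}(1)$ gives $(0,1,0)$ at $B_2$ if $\mathcal P_2$ does not interrupt. The budget is $K=1$. *Begin* gives $(1,0,0)$ at $[q_0;1,2,3]$, and a step moves the unit: $(0,0,1)$. If $\mathcal P_2$ goes on, the $\mathrm{dec}(2)$ has deficit $0$ and is challenged. If he declares overflow, $\mathrm{reset}(2)$ is exited at once, he leaves $L'$ by *done*, and after $\mathrm{inc}(3)$ he is at $B_3$ with $(0,0,2)$. So $K$ rose to $2$, rightly, since the program needs the value $2>1$.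

With $K=2$ at $B_3$ the triple is $(2,3,1)$. *Begin* gives $(0,1,1)$, and $\mathrm{dec}(2);\mathrm{inc}(1)$ gives $(1,0,1)$. Going on gives $(2,0,0)$; *done* and an empty shift lead to $[q_1;1,2,3]$, where $\mathsf{HALT}$ leads to $\iota$ with $(1,0,0)$. If he declares overflow at $(1,0,1)$ instead, $\mathcal P_1$ stays once in $\mathrm{reset}(3)$, which gives $(1,0,0)$, and if he then leaves $L'$ by *done*, the final $\mathrm{inc}(1)$ leads to $B_1$ with $(2,0,0)$. The false overflow cost one unit and brought one, and $K$ is still $2$.

## 7. Halting machines: $\mathcal P_1$ closes all windows within a fixed bound

Assume that $M$ halts. Let $d_X=D^{(0)}_X$ be the current deficit from the start of the play, and $\Sigma=d_1+d_2+d_3$.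

**Strategy of $\mathcal P_1$.** In $\mathrm{dec}(X)$, challenge iff $d_X=0$. In $\mathrm{reset}(X)$ at $\rho$, stay iff $d_X>0$.

Fix a play consistent with it. An unchallenged $\mathrm{dec}(X)$ and each stay in $\mathrm{reset}(X)$ decrease $d_X$ by exactly $1$. When $\mathrm{reset}(X)$ is exited, $d_X=0$. The state $C_X$ is entered with $d_X=0$, and $d_X$ stays $0$ there. We shall bound all deficits first, and then the time until each of them returns to $0$.

**Step 1. Passes from $\iota$ do not increase deficits.** A *pass* runs from a visit of $\iota$ to the next visit of $\iota$ (*interrupted* pass) or of $B_2$ (*completed* pass). One of these occurs, since a reset lasts only until its deficit is used up. Let $(d_1,d_2,d_3)$ be the deficits at the start. An interrupt happens after $s\ge1$ stays in the current reset, all taken with positive deficit. We compute the deficits at the next $\iota$; recall that the interrupt edge has weight $\mathbf 1$.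

- Interrupt in $\mathrm{reset}(2)$: the deficits before the interrupt edge are $(d_1+1,d_2-s,d_3)$, so afterwards they are $(d_1,\max(0,d_2-s-1),\max(0,d_3-1))$, with $d_2\ge s\ge1$.
- Interrupt in $\mathrm{reset}(3)$: before, $(d_1+1,0,d_3-s)$; afterwards $(d_1,0,\max(0,d_3-s-1))$, with $d_3\ge s\ge1$.
- Interrupt in $\mathrm{reset}(1)$: before, $(d_1+1-s,1,0)$; afterwards $(\max(0,d_1-s),0,0)$.

In all cases no component increases. In the first two cases the sum strictly decreases. In the third, the sum strictly decreases if $d_1\ge1$, and the new vector is $(0,0,0)$ if $d_1=0$. A completed pass reaches $B_2$ with $(0,1,0)$, and each dimension has deficit $0$ at some position of it, namely at the exit of its reset.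

**Step 2. Rounds do not push the budget above $N_{\max}$.** This is the heart of the halting case. We claim:

(3) *At each visit of $B_X$ we have $d_Y=0$ for $Y\ne X$ and $1\le d_X\le N_{\max}$. At each visit of $\iota$ all $d_Y\le N_{\max}$. At each visit of an entry state $[q;P,Q,R]$ we have $d_R=0$.*

The proof is by induction along the play. At position $0$ all deficits are $0$. For $B_2$ or $\iota$ reached by a pass, use Step 1 and $N_{\max}\ge1$. Now consider a *round*: the part of the play from a visit of $B_X$, with $d_X=K\le N_{\max}$, to the next visit of some $B$ or of $\iota$ (or forever, if there is none).

*The total never exceeds $K$ before the end.* In a round every inc directly follows an unchallenged dec, except the final $\mathrm{inc}(R)$ before $B_R$. All edges other than inc edges have non-negative weights and do not increase deficits. So $\Sigma\le K$ throughout, before that final inc. If $\iota$ is reached (by restart, interrupt, $\mathsf{HALT}$, or from some $C_Y$), there was no final inc, and all deficits are $\le K\le N_{\max}$ at $\iota$.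

*Entry states.* At the first entry state $[q_0;P,X,R]$ we have $d_R=0$, because $d_R=0$ at $B_X$ and only $X$ and $P$ were touched. A later entry state $[q;R,P,Q]$ is reached directly from the exit of $\mathrm{reset}(Q)$, so the deficit $d_Q$ of its third role is $0$.

*Shape at $B_R$.* The state $B_R$ is reached through $\mathrm{OV}$: first $Q$ and then $P$ were reset to $0$ and not increased afterwards. So only $d_R$ can be positive, and $d_R\ge1$ by the final inc. It remains to bound $K'=d_R=\Sigma$ at $B_R$.

*Case 1: some stay occurred in the round.* A stay lowers $\Sigma$ by one without a compensating inc. So $\Sigma\le K-1$ before the final inc, and $K'\le K\le N_{\max}$.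

*Case 2: no stay occurred in the round.* Then every reset in it was entered with deficit $0$ in its dimension, since otherwise $\mathcal P_1$ would have stayed. No dec was challenged, since the round reaches $B_R$. So $\Sigma=K$ at all positions between complete dec–inc pairs, after *begin* and before the final inc. We claim that at each entry state $[q;P,Q,R]$ of the round, $(q,d_P)$ is the corresponding configuration of the program's run from $(q_0,1)$ (and $d_R=0$, as shown).

At the first one, $d_P=1$: at $B_X$ only $d_X$ is positive, and $\mathrm{inc}(P)$ was performed once. Inductively, let $N=d_P$ at an entry state from which the round proceeds to a further entry state. The *done* edge leads to $\mathrm{reset}(P)$, which is entered with $d_P=0$.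

- $\mathsf{MUL}_p$: each full iteration lowers $d_P$ by $1$, and nothing raises it, so exactly $N$ full iterations took place, and $d_R=pN$.
- $\mathsf{TEST}_p$: exactly $N$ steps took place, so $d_R=N$ and the head is $L_{N\bmod p}$. The branch is correct.
- $\mathsf{DIV}_p$: here $p\mid N$, since the run is faithful so far. Each iteration lowers $d_P$ by $p$, so exactly $N/p$ iterations took place, and $d_R=N/p$.
- $\mathrm{SH}$ only transfers deficit from $Q$ to $P$ and ends with $d_Q=0$. It does not touch $R$, which becomes the first role.

This proves the claim about configurations. The instruction $\mathsf{HALT}$ leads to $\iota$, so it does not occur in a round that reaches $B_R$. Hence an overflow was chosen in some $\mathsf{MUL}_p$ executed with register value $N$. Say it was chosen after $i$ full iterations, then $\mathrm{dec}(P);\mathrm{inc}(R)$, and then $j\in[0,p-2]$ further pairs $\mathrm{dec}(Q);\mathrm{inc}(R)$. The last $\mathrm{dec}(P)$ was unchallenged, so it was entered with $N-i\ge1$, that is, $i\le N-1$. At the overflow, $d_Q=0$ (the following $\mathrm{reset}(Q)$ is entered with deficit $0$), $d_P=N-i-1$ and $d_R=pi+1+j$. So $K=\Sigma=N-i+pi+j$, and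
$$pN-K=(p-1)(N-i)-j\ \ge\ (p-1)-(p-2)=1.\tag{4}$$
The program executes this $\mathsf{MUL}_p$, so $pN$ is a value of the run, and $K<pN\le N_{\max}$. Hence $K'=K+1\le N_{\max}$. This proves (3).

**Step 3. All deficits are bounded by $H:=N_{\max}+1$.** In a pass, $d_1$ is at most one more than at $\iota$, $d_2\le\max(N_{\max},1)$ and $d_3\le N_{\max}$. In a round $\Sigma\le K\le N_{\max}$ before the final inc, and after it only $d_R=K'\le N_{\max}$ is positive.

**Step 4. Each piece of the play is short.** The purpose is to count edges. Let $\lambda:=40(H+1)$. A *macro-step* runs from a visit of an entry state to the next visit of an entry state, a $B$, $\iota$ or a $C_X$.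

- A macro-step contains at most two loops and at most two resets: the loop of the instruction and that of $\mathrm{SH}$, or the loops at $L$ and $L'$. In each loop, every complete iteration decreases the deficit of the loop's source ($P$; or $Q$ in $\mathrm{SH}$), which is not increased in that loop. A dec at deficit $0$ is challenged and ends the macro-step. So a loop has at most $H$ complete iterations and one incomplete one (or a *done* edge). Each has at most $15$ edges: the longest is that of $\mathsf{MUL}_p$, with $3+3(p-1)=3p$. A reset uses at most $2H+1$ edges. With the edge from the entry state and the possible final inc, a macro-step has at most $2+30(H+1)+2(2H+1)=34(H+1)\le\lambda$ edges.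
- A pass has at most $2+3(2H+1)\le\lambda$ edges.
- From $B_X$ we reach $\iota$ or an entry state within $3$ edges, because the first $\mathrm{dec}(X)$ is entered with $d_X\ge1$ and is not challenged.

**Step 5. Zeros occur regularly.** The purpose is to find, for each dimension, a zero of its deficit soon after any position. Put $T:=(3N_{\max}+1)\lambda$.

- **(Z1)** A macro-step ending in an entry state or in some $B$ contains, for each dimension, a position with deficit $0$: we have $d_R=0$ at its start by (3), and both $\mathrm{reset}(P)$ and $\mathrm{reset}(Q)$ are exited in it.
- **(Z2)** From any visit of $\iota$, each dimension has deficit $0$ at some position within $T$ steps. Indeed $\Sigma\le3N_{\max}$ at $\iota$ by (3). Either a completed pass occurs among the first $3N_{\max}+1$ passes, and it contains the zeros by Step 1. Or these passes are all interrupted; each lowers $\Sigma$ or leads to $(0,0,0)$, and no pass increases a component, so after at most $3N_{\max}$ of them all deficits are $0$ at $\iota$.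
- **(Z3)** From any position in $C_X$, within $H$ steps either all deficits are $0$ or $\iota$ is visited: $d_X=0$ there, and each self-loop step lowers every other positive deficit by $1$.

Now take any position $j$ of the play and look from position $j+1$ on. The time until every dimension has had deficit $0$ at least once is at most:

- $T$ from $\iota$, by (Z2);
- $H+T$ from a position in $C_X$, by (Z3) and (Z2);
- $\lambda+H+T$ from an entry state, by (Z1), or because $\iota$ or some $C_X$ is reached within $\lambda$ steps;
- $3+\lambda+H+T\le2\lambda+H+T$ from a $B$;
- $3\lambda+H+T$ from any other position: it lies inside a pass, a macro-step or a segment from a $B$, so within $\lambda$ steps one of the above is reached.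

So with $l:=1+3\lambda+H+T$, for every $j$ and every dimension there is $q\in(j,j+l]$ with deficit $0$ at $q$. By (F1) the window opened at $j$ closes within $l$ steps. Thus $\mathcal P_1$ wins $DFW(l)$, which is the first half of Theorem 3.

## 8. Non-halting machines: $\mathcal P_2$ opens longer and longer windows

Assume that $M$ does not halt. $\mathcal P_2$ plays in stages $n=1,2,\dots$. Stage $n$ starts at a visit of $\iota$ at position $i_n$ ($i_1=0$) and ends with the next edge into $\iota$. In each stage he will produce a window that does not close within $n$ steps.

**Step 1. A lower bound on the deficits that $\mathcal P_2$ can rely on.** $\mathcal P_1$ may exit resets too early, and then a deficit is larger than it should be. So $\mathcal P_2$ works with a *belief* $m\in\mathbb N^3$, maintained until a state $C_X$ is entered or the stage ends. It is $0$ at $i_n$; $\mathrm{inc}(X)$ adds $1$ to $m_X$; an unchallenged $\mathrm{dec}(X)$ subtracts $1$ from $m_X$ (Step 3 shows that it is only entered with $m_X\ge1$); on entering $\mathrm{reset}(X)$, $m_X:=0$.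

(5) *At every position of stage $n$ up to and including the entry into some $C_X$ (if this happens), and before the edge into $\iota$ that ends the stage, $D^{(i_n)}_Y\ge m_Y$ for all $Y$.*

Indeed, inc and unchallenged dec change $D^{(i_n)}_X$ by the same amount as $m_X$ (for dec because $D^{(i_n)}_X\ge m_X\ge1$). Entering a reset only lowers $m$. Stay edges only lower $D^{(i_n)}_X$ where $m_X=0$, and deficits are never negative. All other edges in question, including the challenge edge, have weight $0$.

**Step 2. The rules of stage $n$.**

1. In $\mathrm{reset}(X)$ at $\rho'$: go back to $\rho$, except after the $n$-th stay within this reset, when $\mathcal P_2$ interrupts.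
2. In $C_X$: take the self-loop $n$ times, then go to $\iota$.
3. In $B_X$: if $m_X\ge n$, restart; otherwise begin.
4. Inside a round started with $m_X=K$: choose *step* at a loop head iff the belief of the loop's source is $\ge1$, and otherwise *done*. Before a $\mathrm{dec}(Q)$ in $\mathsf{MUL}_p$, choose *overflow* iff $m_Q=0$.

**Step 3. The beliefs simulate the program.** We claim that, unless a challenge or an interrupt ends this earlier:

(6) *At each visit of some $B_X$ the belief is some $K\ge1$ on $X$ and $0$ elsewhere. At each entry state $[q;P,Q,R]$ of a round started with $K$ we have $m_P=N\le K$, $m_Q=K-N$, $m_R=0$, where $(q,N)$ is the corresponding configuration of the program's run from $(q_0,1)$.*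

From $\iota$, the belief becomes $(1,0,0)$, then $(1,1,0)$, then $(0,1,0)$ at $B_2$; so $K=1$ there. After *begin* (its dec is entered with belief $K\ge1$) we have $m_P=1$, $m_X=K-1$, $m_R=0$. Suppose that (6) holds at an entry state.

- $\mathsf{MUL}_p$ with $pN\le K$: the $N$ iterations need $(p-1)N\le K-N$ units of slack in total, so $m_Q\ge1$ before every $\mathrm{dec}(Q)$ and no overflow is chosen. At *done*, $m_P=0$, $m_R=pN$, $m_Q=K-pN$.
- $\mathsf{TEST}_p$: there are $N$ steps, $m_R=N$, and the branch is correct.
- $\mathsf{DIV}_p$: $p\mid N$, so before each iteration $m_P$ is a positive multiple of $p$, and every $\mathrm{dec}(P)$ in it is entered with positive belief. At *done*, $m_P=0$, $m_R=N/p$, and $m_Q=K-N+(p-1)N/p=K-N/p$.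
- $\mathrm{SH}$ then moves $m_Q$ to $P$, and (6) holds at the next entry state, with the roles $(R,P,Q)$.
- $\mathsf{MUL}_p$ with $pN>K$: then $(p-1)N>K-N$, so the slack runs out while a further $\mathrm{dec}(Q)$ is due, and *overflow* is chosen with $m_Q=0$. The loop at $L'$ moves $m_P$ to $R$, giving $m_R=K$. After the final inc the play reaches $B_R$ with belief $K+1$ on $R$ and $0$ elsewhere.

In all cases every dec is entered with positive belief. Every reset in a round is entered with $m_X=0$ already, and with total belief $K$.

**Step 4. Every stage is finite, whatever $\mathcal P_1$ does.** By (2), a $\mathsf{MUL}_p$ with $pN>K$ is eventually reached, and all register values before are $\le K$. $\mathsf{HALT}$ is never reached. So each round is finite: finitely many instructions, finite loops, at most $n$ stays per reset. Either it ends the stage by a challenge, a restart or an interrupt, or it increases $K$ by $1$. As $K=1$ at the first $B_2$ of the stage and $\mathcal P_2$ restarts once $K\ge n$, stage $n$ contains at most $n$ visits of $B$-states. A $C_X$ is left after $n$ self-loops. So the stage is finite.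

**Step 5. Each stage $n$ contains a position $j\ge i_n$ and a dimension whose window opened at $j$ does not close within $n$ steps.** Stage $n$ ends in one of three ways.

*Interrupt in $\mathrm{reset}(X)$ after $n$ stays.* Some $Y\ne X$ has $m_Y\ge1$ at the entry of this reset. In the part started at $\iota$, this is $m_1=1$ for $\mathrm{reset}(2)$ and $\mathrm{reset}(3)$, and $m_2=1$ for $\mathrm{reset}(1)$. In a round, the total belief is $K\ge1$ and $m_X=0$. The stay and back edges have weight $0$ in $Y$. So by (5), $D^{(i_n)}_Y\ge1$ from the entry position $r$ through position $q=r+2n-1$, just before the interrupt edge. (F2) at $q$ gives $j<r$ with $q-j\ge2n>n$.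

*Challenge to $C_X$.* Then $m_X\ge1$ in the dec state and on entering $C_X$ at position $r$, so $D^{(i_n)}_X(r)\ge1$. The self-loop has weight $0$ in $X$, so $D^{(i_n)}_X\ge1$ on $[r,r+n]$. (F2) at $q=r+n$ gives $j<r$ with $q-j>n$.

*Restart at $B_X$ with $m_X\ge n$.* Then $D^{(i_n)}_X\ge n$ at this position $q$. (F2) and (F3) give $j$ with $q-j\ge n$.

**Step 6. The play is outside $BW$.** There are infinitely many stages, and $i_n\to\infty$. For every $l$ and every $i$ there are $n\ge l$ with $i_n\ge i$ and $j\ge i_n$ with $\pi(j,\infty)\notin GW(n)\supseteq GW(l)$. So $\pi\notin FW(l)$ for every $l$, that is, $\pi\notin BW$. This completes the proof of Theorem 3. $\blacksquare$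

## 9. Uniform bounds: proof of Theorem 2

Let $W=\max|w_t(e)|$. Recall that a co-Büchi objective asks that finitely many marks be emitted, and a safety objective that none be. On finite arenas such games are determined with memoryless strategies, and the winner can be computed.

**Step 1. $FW(l)$ is a finite co-Büchi game, and $DFW(l)$ a finite safety game.** For each $t$ track a pair (deficit $d_t$, age $a_t$), starting at $(0,0)$. On an edge with weight $w_t$, set $d_t:=\max(0,d_t-w_t)$ and $a_t:=a_t+1$. If now $d_t=0$, set $a_t:=0$: the tracked window is *closed* and a new one is opened. Otherwise, if $a_t=l$, emit a *mark* and set $d_t:=a_t:=0$: a new one is opened. Ages stay $<l$ and $d_t\le lW$, so the arena is finite. A tracked window opened at $z$ has $d_t=-\mathrm{sum}_t(z,r)$ as long as the sums from $z$ are negative. So it is closed exactly at the first $r>z$ with $\mathrm{sum}_t(z,r)\ge0$, if $r\le z+l$; otherwise a mark is emitted at $z+l$.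

(7) *A play is in $FW(l)$ iff finitely many marks are emitted, and in $DFW(l)$ iff no mark is emitted.*

Let $\pi(i,\infty)\in DFW(l)$. Tracked windows opened at a position $\ge i$ close within $l$ steps and emit no mark. For each $t$ at most one tracked window opened before $i$ is still open at $i$. So finitely many marks are emitted, and none if $i=0$.

Conversely, let no mark be emitted after position $i$, and let $j\ge i$. The $t$-window tracked at $j$ was opened at some $z\le j$ and is closed at some $q\in(j,z+l]\subseteq(j,j+l]$. Here $\mathrm{sum}_t(z,q)\ge0$, and $z=j$ or $\mathrm{sum}_t(z,j)<0$. So $\mathrm{sum}_t(j,q)\ge0$, and the $t$-window opened at $j$ closes within $l$ steps. Thus $\pi(i,\infty)\in DFW(l)$; if no mark is emitted at all, take $i=0$.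

Hence $FW(l)$ and $DFW(l)$ are determined and decidable, with finite-memory winning strategies.

**Step 2. From $BW$ to one $FW(l)$.** "If" is trivial. For "only if", let $U_l$ be the set of states from which $\mathcal P_1$ wins $FW(l)$. It increases with $l$, so there is $l^*$ with $U_l=U$ for all $l\ge l^*$. Suppose $s_0\notin U$; we show that $\mathcal P_2$ can avoid $BW$.

For $l\ge l^*$ and $s\notin U$, let $\sigma_{l,s}$ be a strategy of $\mathcal P_2$ that ensures $\neg FW(l)$ from $s$ (determinacy, Step 1). Plays consistent with $\sigma_{l,s}$ never visit $U$: from a state of $U$, $\mathcal P_1$ could continue with a strategy winning $FW(l)$, and since $FW(l)$ is prefix-independent, this would produce a play consistent with $\sigma_{l,s}$ in $FW(l)$. Each play consistent with $\sigma_{l,s}$ contains a window not closing within $l$ steps, and this is witnessed by a finite prefix.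

$\mathcal P_2$ plays $\sigma_{l^*,s_0}$ until such a window (opened since the start of this phase) is witnessed; then from the current state $s\notin U$ he plays $\sigma_{l^*+1,s}$ until such a window for $l^*+1$ is witnessed, and so on. Every phase is finite and of length $\ge1$. So for every $l$ the play contains windows not closing within $l$ steps at arbitrarily late positions, and it is not in $BW$.

**Step 3. From $DBW$ to one $DFW(l)$.** The phases of Step 2 do not transfer directly, since $DFW(l)$ is not prefix-independent. We keep the deficits in the configuration instead. "If" is again trivial.

Consider configurations $c=(s,(d_t,a_t)_t)$, where $d_t$ is the deficit $D^{(0)}_t$ from the start of the play and $a_t$, the *age*, is the time since $d_t$ was last $0$. They are updated deterministically along edges: $d_t$ becomes $\max(0,d_t-w_t)$, and $a_t$ becomes $0$ if the new $d_t$ is $0$, and $a_t+1$ otherwise. We consider all configurations with $d_t\le a_tW$ for all $t$; these are closed under successors, and the initial configuration $(s_0,0,0)$ is one.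

(8) *A play is outside $DFW(l)$ iff at some position some $a_t\ge l$.*

If $a_t\ge l\ge1$ at $q$, then $d_t>0$, and by (F2) the $t$-window opened at $q-a_t$ does not close within $a_t\ge l$ steps. Conversely, if the $t$-window opened at $j$ does not close within $l$ steps, then $\mathrm{sum}_t(j,r)<0$ and so $D^{(0)}_t(r)>0$ by (1) for $j<r\le j+l$. Hence $a_t\ge l$ at $j+l$.

Let $A_l$ be the set of configurations from which $\mathcal P_1$ can keep all ages $<l$ forever (including now). The sets $A_l$ increase with $l$. Let $A=\bigcup_lA_l$, and let $V$ be the complement of $A$.

- A $\mathcal P_2$-configuration $c\in V$ has a successor in $V$. Otherwise its finitely many successors all lie in one $A_L$, where we may take $L$ larger than all ages in $c$, and then $c\in A_L$.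
- A $\mathcal P_1$-configuration $c\in V$ has all successors in $V$. If a successor is in $A_L$, with $L$ larger than all ages in $c$, then $c\in A_L$.

So the arena restricted to $V$ is again a game arena, in which only $\mathcal P_2$ has lost moves.

(9) *From every $c\in V$ and for every $l$, $\mathcal P_2$ can force an age $\ge l$ while staying in $V$.*

Suppose not. By determinacy of reachability games (on arbitrary arenas), $\mathcal P_1$ has a strategy in the arena restricted to $V$ that keeps all ages $<l$ from $c$. There are finitely many configurations with all ages $<l$ (as $d_t\le a_tW$), and each has finitely many successors. So those of these successors that lie in $A$ all lie in one $A_L$. In the full game, let $\mathcal P_1$ use this strategy as long as the play stays in $V$. If $\mathcal P_2$ leaves $V$, he does so from a configuration with ages $<l$, into $A_L$, and $\mathcal P_1$ switches to a strategy keeping ages $<L$. This shows $c\in A_{\max(l,L)}$, a contradiction.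

If $\mathcal P_1$ wins no $DFW(l)$, then by (8) the initial configuration is in $V$. By (9), $\mathcal P_2$ forces an age $\ge1$, then an age $\ge2$, and so on, always staying in $V$. (A phase may have length $0$ if the required age is already present; at any position only finitely many phases can end this way, since ages are finite.) So for every $l$ some age $\ge l$ occurs, and by (8) the play is not in $DBW$.

**Step 4. Completeness.** Enumerating $l$ and solving the finite games for $FW(l)$ and $DFW(l)$ shows that both problems are r.e. Theorem 3 reduces the r.e.-complete halting problem to both of them, with $k=3$; pad with zero dimensions for larger $k$. $\blacksquare$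

## 10. No computable bound on windows or on memory: proof of Corollary 4

(a) Suppose that in all games with $k=3$ and weights in $\{-1,0,1\}$ in which $\mathcal P_1$ wins $BW$, she also wins $FW(f(|G|))$. The converse implication is trivial. So $BW$ would be decided for these games by deciding $FW(f(|G|))$, contradicting Theorem 3.

(b) If $\mathcal P_1$ wins $BW$, she wins some $FW(l)$ by Theorem 2, hence she wins with finite memory by Step 1 of Section 9. Suppose that memory $f(|G|)$ always sufficed. Then one could enumerate all strategies with memory $\le f(|G|)$. Each of them yields a product game in which only $\mathcal P_2$ has choices, so that all states may be given to $\mathcal P_2$. Whether $\mathcal P_1$ wins $BW$ there is decidable by Proposition 1. So $BW$ would be decidable for these games, contradicting Theorem 3. $\blacksquare$
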